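# From $\lambda^+$ down to $\lambda$: decomposable ultrafilters and Lipparini's conjecture

We work in ZFC throughout.

## 1. Uniform, regular and decomposable ultrafilters

**Definition 1 (uniform).** An ultrafilter $U$ over a set $X$ is *uniform* if every set in $U$ has cardinality $|X|$.

Example. Let $X$ be infinite. The subsets of $X$ whose complement has size $<|X|$ form a filter. Any ultrafilter $U$ extending it is uniform: a member of size $<|X|$ would have its complement in $U$ too. A principal ultrafilter over an infinite set is not uniform, since it has a one-point member.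

**Definition 2 (regular).** For cardinals $\kappa\le\lambda$, an ultrafilter $U$ is $(\kappa,\lambda)$*-regular* if there is a family $\langle A_\alpha:\alpha<\lambda\rangle$ of sets in $U$ such that $\bigcap_{\alpha\in\sigma}A_\alpha=\emptyset$ for every $\sigma\subseteq\lambda$ with $|\sigma|\ge\kappa$.

In other words, there are $\lambda$ sets in $U$ such that each point $x\in X$ lies in fewer than $\kappa$ of them.

Example. Let $X$ be the set of finite subsets of $\lambda$ and $A_\alpha=\{x\in X:\alpha\in x\}$. Any finitely many $A_\alpha$ have a common element, so some ultrafilter $U$ contains all of them. If $\sigma$ is infinite, no finite $x$ includes $\sigma$, so $\bigcap_{\alpha\in\sigma}A_\alpha=\emptyset$, and $U$ is $(\omega,\lambda)$-regular. On the other hand, a countably complete ultrafilter is never $(\omega,\omega)$-regular, because $\bigcap_{n<\omega}A_n$ belongs to it and so is nonempty.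

**Definition 3 (decomposable).** Let $\lambda$ be an infinite cardinal. An ultrafilter $U$ over $X$ is $\lambda$*-decomposable* if there is $f:X\to\lambda$ such that $f_*(U)=\{A\subseteq\lambda:f^{-1}[A]\in U\}$ is a uniform ultrafilter over $\lambda$.

Equivalently, $X$ can be partitioned into $\lambda$ pieces so that no union of fewer than $\lambda$ of them is in $U$. Given $f$, its range is in $f_*(U)$, hence has size $\lambda$, and the nonempty fibers are the pieces. Given the pieces, enumerate them in type $\lambda$ and let $f(x)$ be the index of the piece of $x$.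

Examples. A uniform ultrafilter over $\lambda$ is $\lambda$-decomposable, by the identity. If $U$ is $\kappa$-complete and $\chi<\kappa$ is infinite, then $U$ is not $\chi$-decomposable: when $X$ is cut into $\chi$ pieces, one piece is already in $U$.

## 2. Lipparini's conjecture and the theorem

Let $U$ be uniform over a successor cardinal $\lambda^+$. Then $U$ is $\lambda^+$-decomposable. Does it also look uniform one cardinal lower? And if it does not, must it be strongly regular? Precisely, *Lipparini's conjecture* asks: if $\lambda$ is an infinite cardinal and $U$ is a uniform ultrafilter over $\lambda^+$, must $U$ be $\lambda$-decomposable, or else $(\kappa,\lambda^+)$-regular for some $\kappa<\lambda$? The problem is taken from "Strong compactness and the ultrapower axiom I: The least strongly compact cardinal". The answer is yes, in ZFC, in the following sharper form.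

**Theorem 1.** Let $\lambda$ be an infinite cardinal and let $U$ be a $\lambda^+$-decomposable ultrafilter over a set $X$ (for example, a uniform ultrafilter over $X=\lambda^+$).

1. If $\lambda$ is regular, $U$ is $\lambda$-decomposable.
2. If $\lambda$ is singular, then $U$ is $\lambda$-decomposable if and only if $U$ is $\operatorname{cf}(\lambda)$-decomposable.
3. If $\lambda$ is singular and $U$ is not $\operatorname{cf}(\lambda)$-decomposable, then $U$ is $(\kappa,\lambda^+)$-regular for some $\kappa<\lambda$.

The conjecture follows. If $\lambda$ is regular, use part 1. If $\lambda$ is singular, then either $U$ is $\operatorname{cf}(\lambda)$-decomposable, and part 2 makes it $\lambda$-decomposable, or it is not, and part 3 applies.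

Parts 1 and 3 are classical (Chang, Kunen–Prikry, Chudnovsky–Chudnovsky), and we prove them as well. The main point is the "if" in part 2.

## 3. Ultrafilters over $\omega_1$ by hand

Take $\lambda=\omega$ and let $U$ be uniform over $\omega_1$. Fix injections $e_\beta:\beta\to\omega$ for $\beta<\omega_1$, and suppose that $U$ is not $\omega$-decomposable. For $\alpha<\omega_1$ consider the function $\beta\mapsto e_\beta(\alpha)$, defined for $\beta>\alpha$, that is, on a set in $U$ (extend it by $0$). Its pushforward is not uniform, so some finite set of values has preimage in $U$. Hence a single value $n_\alpha$ does: $A_\alpha=\{\beta>\alpha:e_\beta(\alpha)=n_\alpha\}\in U$. As there are $\omega_1$ many $\alpha$ and countably many values, $n_\alpha=n_{\alpha'}$ for some $\alpha\ne\alpha'$. Pick $\beta\in A_\alpha\cap A_{\alpha'}$. Then $e_\beta(\alpha)=e_\beta(\alpha')$, contradicting injectivity. So $U$ is $\omega$-decomposable.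

For larger $\lambda$ the function $\beta\mapsto e_\beta(\alpha)$ is only confined to fewer than $\lambda$ values and need not be constant on a set in $U$. Keeping track of this is easiest in the ultrapower.

## 4. Reading decompositions and regularity in the ultrapower

**Definition 4 (ultrapower).** Let $j:V\to M=V^X/U$ be the ultrapower: elements of $M$ are classes $[f]$ of functions $f$ on $X$, and $j(a)$ is the class of the constant function $a$. Łoś's theorem says that $M\models\varphi([f_1],\dots,[f_n])$ iff $\{x:\varphi(f_1(x),\dots,f_n(x))\}\in U$.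

So $M\models$ ZFC and $j$ is elementary, but $M$ may be ill-founded. Elements of $M$ are called *internal*, and a set $E\in M$ is identified with $\{y\in M:M\models y\in E\}$. The ordinals of $M$ are linearly ordered by $<$. Cardinalities and cofinalities of internal objects are computed in $M$; "$M$-finite" means that $M$ thinks the set is finite, that is, $|E|<j(\omega)$. We write $j[\theta]=\{j(\nu):\nu<\theta\}$, and $\sup\emptyset=0$.

**Extension principle.** If $a_\nu=[r_\nu]\in M$ for $\nu<\theta$, then $a=[x\mapsto\langle r_\nu(x):\nu<\theta\rangle]$ is an internal function on $j(\theta)$ with $a(j(\nu))=a_\nu$ for all $\nu<\theta$. This is immediate from Łoś's theorem. It is the bridge from external sequences to internal ones.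

**Definition 5.** For regular $\theta$ let $C_\theta=\{y\in\mathrm{Ord}^M:y<j(\beta)\text{ for some }\beta<\theta\}$. A subset of $C_\theta$ is *bounded in* $C_\theta$ if all its elements are $<j(\beta)$ for a single $\beta<\theta$.

Example. Let $U$ be nonprincipal over $\omega$ and $y=[\mathrm{id}]$. Then $j(n)<y<j(\omega)$ for all $n<\omega$. The set $\{k:k<y\}$ is $M$-finite and contains every $j(n)$. Here $C_\omega=\{j(n):n<\omega\}$. No $M$-ordinal $\gamma$ satisfies $\{\xi:\xi<\gamma\}=C_\omega$. Indeed $\gamma\le y<j(\omega)$ would be a nonzero natural number of $M$, so $\gamma=\xi+1$ with $\xi\in C_\omega$, say $\xi<j(n)$; then $\gamma\le j(n)<j(n+1)$, so $\gamma\in C_\omega$, that is, $\gamma<\gamma$. Thus a set $C_\theta$ need not be internal. This will matter in Section 10.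

**Lemma 2.** Let $\chi$ be an infinite cardinal and $\theta$ a regular cardinal.

* (a) $U$ is $\chi$-decomposable iff some $y\in j(\chi)$ satisfies $y\notin j(S)$ for all $S\subseteq\chi$ with $|S|<\chi$. For regular $\chi$: iff some $y<j(\chi)$ has $y\ge j(\beta)$ for all $\beta<\chi$.
* (b) If $U$ is not $\chi$-decomposable, $|T|\le\chi$ and $t\in j(T)$, then $t\in j(T')$ for some $T'\subseteq T$ with $|T'|<\chi$.
* (c) For $\kappa\le\theta$, $U$ is $(\kappa,\theta)$-regular iff there is $E\in M$ with $M\models E\subseteq j(\theta)$, $|E|<j(\kappa)$, and $j(\alpha)\in E$ for all $\alpha<\theta$.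
* (d) Let $\kappa\le\theta$. If $E\in M$ is a set of $M$-ordinals with $M\models|E|<j(\kappa)$ and $E\cap C_\theta$ is unbounded in $C_\theta$, then $U$ is $(\kappa,\theta)$-regular.

**Proof.** (a) The elements of $j(\chi)$ are the classes $[h]$ with $h:X\to\chi$, and $[h]\in j(S)$ iff $h^{-1}[S]\in U$. So $[h]$ avoids all $j(S)$ with $|S|<\chi$ exactly when $h_*(U)$ is uniform. If $\chi$ is regular, every $S\subseteq\chi$ with $|S|<\chi$ is included in some $\beta<\chi$, and each $\beta<\chi$ is itself such a set. So avoiding all $j(S)$ amounts to $y\notin j(\beta)$, that is $y\ge j(\beta)$, for all $\beta<\chi$.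

(b) Let $\varphi:T\to\chi$ be injective. Then $j(\varphi)(t)\in j(\chi)$, so by (a) it lies in $j(S)$ for some $S\subseteq\chi$ with $|S|<\chi$. Put $T'=\varphi^{-1}[S]$. Then $|T'|\le|S|<\chi$ and $t\in j(T')$.

(c) Given a family $\langle A_\alpha:\alpha<\theta\rangle$ as in Definition 2, put $e(x)=\{\alpha<\theta:x\in A_\alpha\}$. Since $x\in\bigcap_{\alpha\in e(x)}A_\alpha$, we have $|e(x)|<\kappa$. Let $E=[e]$. Then $|E|<j(\kappa)$, and $j(\alpha)\in E$ because $\{x:\alpha\in e(x)\}=A_\alpha\in U$. Conversely let $E=[e]$ be given. Changing $e$ off a set in $U$, we may assume $e(x)\subseteq\theta$ and $|e(x)|<\kappa$ for all $x$. Put $A_\alpha=\{x:\alpha\in e(x)\}$, which is in $U$ since $j(\alpha)\in E$. If $x\in\bigcap_{\alpha\in\sigma}A_\alpha$, then $\sigma\subseteq e(x)$, so $|\sigma|<\kappa$.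

(d) Choose in $V$ a strictly increasing sequence $\vec\alpha=\langle\alpha_\nu:\nu<\theta\rangle$ in $\theta$ as follows. Let $\alpha_0=0$, and at limits take suprema, which are $<\theta$ by regularity. Given $\alpha_\nu$, unboundedness yields $y\in E\cap C_\theta$ with $y\ge j(\alpha_\nu)$; pick $\alpha_{\nu+1}<\theta$ with $y<j(\alpha_{\nu+1})$. Then $E$ meets $[j(\alpha_\nu),j(\alpha_{\nu+1}))$ for every $\nu<\theta$. In $M$, put
$$E'=\{\nu<j(\theta):E\cap[\,j(\vec\alpha)_\nu,\,j(\vec\alpha)_{\nu+1})\ne\emptyset\}.$$
The intervals are disjoint, so sending $\nu\in E'$ to the least element of $E$ in its interval is injective, and $|E'|\le|E|<j(\kappa)$. Since $j(\vec\alpha)_{j(\nu)}=j(\alpha_\nu)$, we have $j(\nu)\in E'$ for all $\nu<\theta$. Apply (c). $\square$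

Since $U$ is $\lambda^+$-decomposable and $\lambda^+$ is regular, Lemma 2(a) lets us fix, once and for all,
$$p_0<j(\lambda^+)\quad\text{with}\quad p_0\ge j(\alpha)\ \text{ for all }\alpha<\lambda^+ .$$
Then $p_0\ge j(\alpha+1)>j(\alpha)$ for all $\alpha<\lambda^+$, so $p_0\notin C_{\lambda^+}$.

## 5. Regular $\lambda$: coding below $p_0$

**Proof of Theorem 1, part 1.** The point of the argument is to find a small internal set that contains $j(\alpha)$ for $\lambda^+$ many $\alpha$. Fix injections $e_\beta:\beta\to\lambda$ for $\beta<\lambda^+$, and suppose that $U$ is not $\lambda$-decomposable. In $M$, $j(e)_{p_0}$ is an injection of $p_0$ into $j(\lambda)$. For $\alpha<\lambda^+$ we have $j(\alpha)<p_0$ and $j(e)_{p_0}(j(\alpha))<j(\lambda)$. By Lemma 2(a) for the regular cardinal $\lambda$, there is $n_\alpha<\lambda$ with $j(e)_{p_0}(j(\alpha))<j(n_\alpha)$. Fix $n$ with $n_\alpha=n$ for $\lambda^+$ many $\alpha$. The internal set $(j(e)_{p_0})^{-1}[j(n)]$ has size $\le|j(n)|<j(\lambda)$ and contains $j(\alpha)$ for $\lambda^+$ many $\alpha$, so its intersection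 with $C_{\lambda^+}$ is unbounded in $C_{\lambda^+}$.

By Lemma 2(d) and then (c), with $\kappa=\lambda$ and $\theta=\lambda^+$, there is an internal $E\supseteq j[\lambda^+]\supseteq j[\lambda]$ with $|E|<j(\lambda)$. As $j(\lambda)$ is regular in $M$, $E\cap j(\lambda)$ is bounded in $j(\lambda)$. So some $y<j(\lambda)$ is $\ge j(\beta)$ for all $\beta<\lambda$. By Lemma 2(a), $U$ is $\lambda$-decomposable, a contradiction. $\square$

Now let $\lambda$ be singular and copy this. If $U$ is not $\lambda$-decomposable, Lemma 2(a) gives for each $\alpha$ a set $S_\alpha\subseteq\lambda$ of size $<\lambda$ with $j(e)_{p_0}(j(\alpha))\in j(S_\alpha)$. But $S_\alpha$ may be unbounded in $\lambda$, and then we cannot replace it by an ordinal $n_\alpha<\lambda$. The pigeonhole step now needs $\lambda$ sets of size $<\lambda$ that cover all the $S_\alpha$, and in general no $\lambda$ such sets cover all small subsets of $\lambda$. To see this, let $\langle S_\nu:\nu<\lambda\rangle$ be sets of size $<\lambda$ and let $\lambda_k$ $(k<\operatorname{cf}\lambda)$ be infinite cardinals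 below $\lambda$ with supremum $\lambda$, strictly increasing. The union of the $S_\nu$ with $\nu<\lambda_k$ and $|S_\nu|<\lambda_k$ has size $\le\lambda_k$, so it misses some $x_k<\lambda$. The set $\{x_k:k<\operatorname{cf}\lambda\}$ has size $<\lambda$ and is included in no $S_\nu$. The argument of this section stops here.

## 6. Singular $\lambda$: scales, and ultrafilters that are not $\operatorname{cf}(\lambda)$-decomposable

From now on $\lambda$ is singular and $\mu=\operatorname{cf}\lambda$. "For all large $k$" means for all $k\ge n$, for some $n<\mu$.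

**Definition 6 (true cofinality).** A partially ordered set (or a product of ordinals modulo an ideal) has *true cofinality* $\chi$, for $\chi$ a regular cardinal, if it has a strictly increasing cofinal sequence of length $\chi$; we write $\operatorname{tcf}=\chi$.

Example. Not every order has one. In $\omega_1\times\omega_2$ with the coordinatewise order, a cofinal chain projects to a cofinal sequence in $\omega_1$ and in $\omega_2$. As these projections are nondecreasing, the chain would have cofinality $\omega_1$ and cofinality $\omega_2$.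

The pcf facts used here come from Shelah, *Cardinal Arithmetic*, and Abraham–Magidor, "Cardinal Arithmetic", Handbook of Set Theory. The first is the following.

**(F1)** For $\lambda$ singular, $\mu=\operatorname{cf}\lambda$, there are regular $\lambda_k$ $(k<\mu)$, strictly increasing and cofinal in $\lambda$, with $\operatorname{tcf}(\prod_k\lambda_k/\text{bounded})=\lambda^+$.

For instance, when $\lambda=\aleph_\omega$ the $\lambda_k$ are of the form $\aleph_{n_k}$ with $n_0<n_1<\cdots$ from some point on.

Dropping an initial segment, fix such $\lambda_k$ with $\lambda_0>\mu^{+3}$, and a sequence $\langle f_\alpha:\alpha<\lambda^+\rangle$ in $\prod_{k<\mu}\lambda_k$, called a *scale*, such that: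

* for $\alpha<\beta<\lambda^+$, $f_\alpha(k)<f_\beta(k)$ for all large $k$;
* for each $h\in\prod_k\lambda_k$ there is $\alpha<\lambda^+$ with $h(k)<f_\alpha(k)$ for all large $k$.

In $M$ write $\lambda^*_i=j(\langle\lambda_k\rangle)_i$ for $i<j(\mu)$ and $f^*_\xi=j(\langle f_\alpha\rangle)_\xi$ for $\xi<j(\lambda^+)$. So $\lambda^*_{j(k)}=j(\lambda_k)$ and $f^*_{j(\alpha)}=j(f_\alpha)$. Call $i<j(\mu)$ *nonstandard* if $i\ge j(n)$ for all $n<\mu$; then $i\ge j(n+1)>j(n)$ for all $n<\mu$. By Lemma 2(a), a nonstandard $i$ exists iff $U$ is $\mu$-decomposable. We shall constantly use that if a statement holds for all large $k<\mu$ in $V$, then by Łoś its image under $j$ holds at every nonstandard $i$. For example,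
$$\alpha<\beta<\lambda^+,\ i\text{ nonstandard}\ \Longrightarrow\ j(f_\alpha)(i)<j(f_\beta)(i).\tag{1}$$

**Proof of "only if" in part 2.** Suppose that $U$ is not $\mu$-decomposable. Then every $i<j(\mu)$ is $<j(n)$ for some $n<\mu$. Let $y<j(\lambda)$. In $M$ the $\lambda^*_i$ are cofinal in $j(\lambda)$, so $y<\lambda^*_i$ for some $i<j(\mu)$, and $i<j(n)$ for some $n<\mu$. Hence $y\in j(\lambda_n)$, where $\lambda_n\subseteq\lambda$ has size $<\lambda$. By Lemma 2(a), $U$ is not $\lambda$-decomposable. $\square$

**Proof of part 3.** Here the pigeonhole of Section 5 survives, because there are only $\mu$ bounds to consider. Write each $\beta<\lambda^+$ as an increasing union $\bigcup_{n<\mu}A_{\beta,n}$ with $|A_{\beta,n}|\le\lambda_n$ (for $\beta>0$, take images of the $\lambda_n$ under a surjection $\lambda\to\beta$). For $\alpha<\lambda^+$ we have $j(\alpha)<p_0$, so $j(\alpha)\in j(A)_{p_0,i}$ for some $i<j(\mu)$. Since $U$ is not $\mu$-decomposable, $i<j(n_\alpha)$ for some $n_\alpha<\mu$, and then $j(\alpha)\in j(A)_{p_0,j(n_\alpha)}$. Some $n$ equals $n_\alpha$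 for $\lambda^+$ many $\alpha$. The internal set $E=j(A)_{p_0,j(n)}$ has size $\le j(\lambda_n)<j(\lambda_n^+)$, and $E\cap C_{\lambda^+}$ is unbounded in $C_{\lambda^+}$. By Lemma 2(d), $U$ is $(\lambda_n^+,\lambda^+)$-regular, and $\lambda_n^+<\lambda$. $\square$

**Remark.** If there is a strongly compact cardinal, the regularity alternative in the conjecture cannot be dropped. Let $\kappa$ be strongly compact, so every $\kappa$-complete filter extends to a $\kappa$-complete ultrafilter, and let $\lambda>\kappa$ be singular with $\operatorname{cf}\lambda<\kappa$. The sets with complement of size $<\lambda^+$ form a $\lambda^+$-complete filter over $\lambda^+$; extend it to a $\kappa$-complete $U$. Then $U$ is uniform, and it is not $\operatorname{cf}(\lambda)$-decomposable by the example after Definition 3. By what we just proved it is not $\lambda$-decomposable.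

## 7. The candidate $f^*_{p_0}(i)$

It remains to prove "if" in part 2. Assume that $U$ is $\mu$-decomposable as well as $\lambda^+$-decomposable, and fix a nonstandard $i_0<j(\mu)$. We want $y<j(\lambda)$ that lies in no $j(S)$ with $S\subseteq\lambda$, $|S|<\lambda$. The ordinal $p_0$ lies above all $j(\alpha)$, so the natural candidate is $y=F(i)$ with $F=f^*_{p_0}$ and $i<j(\mu)$ nonstandard.

Suppose $y\in j(S)$ with $|S|<\lambda$. Let $h(k)=\sup(S\cap\lambda_k)$ when $\lambda_k>|S|$, and $h(k)=0$ otherwise. Then $h\in\prod_k\lambda_k$, so $h<f_\beta$ at all large $k$, for some $\beta$. Since $i$ is nonstandard, $y\le j(h)(i)<j(f_\beta)(i)$. This would be a contradiction if $j(f_\beta)(i)\le F(i)$ for all $\beta<\lambda^+$. Now $j(\beta)<p_0$ does say that $j(f_\beta)$ is eventually below $F$, but *eventually* is in the sense of $M$: there is $i_\beta<j(\mu)$ such that $j(f_\beta)(i)\le F(i)$ for all $i\ge i_\beta$. The position $i_\beta$ depends on $\beta$. The set of all $i_\beta$ is external, so regularity of $j(\mu)$ in $M$ gives no $i<j(\mu)$ above all of them,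 or even above unboundedly many of them. At this point the attempt stops.

The proof argues by contradiction from

**(N)** $U$ is not $\lambda$-decomposable,

and takes the failure of the candidate as information. In Step 3, the absence of a common bound for unboundedly many $i_\beta$ forces $U$ to be $(\mu^+,\theta)$-regular for all regular $\theta\in(\mu,\lambda)$. So the sets $j[\lambda_m]$ are covered by internal sets $E_{j(m)}$ of size $\le j(\mu)$. Against this, (N) with Lemma 2(b) says that an element of $M$ chosen from only $\lambda$ possibilities is chosen from fewer than $\lambda$. The two statements pull in opposite directions, and the rest of the proof makes them collide on the coordinates below $i_0$.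

## 8. From failure of the candidate to regularity below $\lambda$

Assume (N) from here on.

**Step 1.** *There are no nonstandard $i<j(\mu)$ and $y<\lambda^*_i$ with $j(f_\alpha)(i)\le y$ for unboundedly many $\alpha<\lambda^+$.*

This step records that every candidate fails. Suppose there are such $i,y$. By (1), $j(f_\beta)(i)\le y$ for all $\beta<\lambda^+$. Since $y<j(\lambda)$, (N) and Lemma 2(b) give $S\subseteq\lambda$ with $|S|<\lambda$ and $y\in j(S)$. Let $h(k)=\sup(S\cap\lambda_k)$ if $\lambda_k>|S|$, and $h(k)=0$ otherwise. As $\lambda_k$ is regular, $h\in\prod_k\lambda_k$, so there is $\beta$ with $h(k)<f_\beta(k)$ for all large $k$. As $i$ is nonstandard, $\lambda^*_i>j(|S|)$, so $j(h)(i)=\sup(j(S)\cap\lambda^*_i)$, and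
$$y\le j(h)(i)<j(f_\beta)(i)\le y,$$
a contradiction.

**Step 2.** *$U$ is not $(\kappa,\lambda^+)$-regular for any $\kappa<\lambda$. Hence for every $\kappa<\lambda$ and every internal set $E$ of ordinals with $|E|<j(\kappa)$, $E\cap C_{\lambda^+}$ is bounded in $C_{\lambda^+}$.*

This step says that small internal sets cannot climb through $C_{\lambda^+}$. Otherwise, by Lemma 2(c), let $E\supseteq j[\lambda^+]$ be internal with $E\subseteq j(\lambda^+)$ and $|E|<j(\kappa)$. Put $y=\sup\{f^*_\xi(i_0):\xi\in E\}$. Since $i_0$ is nonstandard and $\kappa<\lambda_k$ for all large $k$, $\lambda^*_{i_0}>j(\kappa)$. As $\lambda^*_{i_0}$ is regular in $M$, $y<\lambda^*_{i_0}$. But $y\ge j(f_\alpha)(i_0)$ for all $\alpha<\lambda^+$, contradicting Step 1. The second statement is the contrapositive of Lemma 2(d) with $\theta=\lambda^+$.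

**Step 3.** *$U$ is $(\mu^+,\theta)$-regular for every regular $\theta$ with $\mu<\theta<\lambda$.*

This step turns the obstacle of Section 7 into covering sets: if regularity failed for $\theta$, we could bound the positions $i_\alpha$ for unboundedly many $\alpha$, and Step 1 forbids that. Suppose the statement fails for $\theta$. Let $G$ be the set of $\delta<\lambda^+$ for which there are a strictly increasing cofinal $A^\delta:\theta\to\delta$ and $n_\delta<\mu$ such that
$$f_{A^\delta(\nu)}(k)<f_{A^\delta(\nu')}(k)\quad\text{whenever }\nu<\nu'<\theta\text{ and }k\ge n_\delta.\tag{2}$$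

*$G$ is stationary.* Let $D\subseteq\lambda^+$ be club. Build a continuous strictly increasing $\langle\xi(i):i<\theta\rangle$ in $D$ as follows. Given $\xi(l)$ for $l\le i$, let $h_i(k)=\sup_{l\le i}f_{\xi(l)}(k)$ if $\lambda_k>\theta$, and $h_i(k)=0$ otherwise. Since $|i+1|<\theta<\lambda_k$ in the first case (if $i$ is finite the supremum is a maximum), $h_i\in\prod_k\lambda_k$. So we can choose $\xi(i+1)\in D$ above $\xi(i)$ with $h_i(k)<f_{\xi(i+1)}(k)$ for all large $k$. At limits take suprema. Let $n_i<\mu$ be such that for $k\ge n_i$ both $\lambda_k>\theta$ and $h_i(k)<f_{\xi(i+1)}(k)$. As $\theta>\mu$ is regular, there are $n$ and $I\subseteq\theta$ of size $\theta$ with $n_i=n$ for $i\in I$. For $i<i'$ in $I$ and $k\ge n$, since $i+1\le i'$,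
$$f_{\xi(i+1)}(k)\le h_{i'}(k)<f_{\xi(i'+1)}(k).$$
So $\delta=\sup_i\xi(i)$, which is in $D$, is also in $G$: let $A^\delta$ be the increasing enumeration of $\{\xi(i+1):i\in I\}$ and $n_\delta=n$.

*Bounding the positions.* Let $F=f^*_{p_0}$. For $\alpha<\lambda^+$ let $i_\alpha<j(\mu)$ be least such that $j(f_\alpha)(i)\le F(i)$ for all $i\in[i_\alpha,j(\mu))$; it exists because $j(\alpha)<p_0$. Fix $\delta\in G$ and write $A=A^\delta$. In $M$, for $i<j(\mu)$ let $h(i)$ be the least $\nu<j(\theta)$ with $F(i)<f^*_{j(A)(\nu)}(i)$, if there is one. The range of $h$ is internal, of size $\le j(\mu)<j(\mu^+)$. Since $U$ is not $(\mu^+,\theta)$-regular, Lemma 2(d) says that $\operatorname{ran}(h)\cap C_\theta$ is bounded in $C_\theta$. So there is $\nu_0<\theta$ with all its elements $<j(\nu_0)$. Put $\zeta_\delta=A(\nu_0)<\delta$.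

*Claim:* $i_\alpha\le\max(i_{\zeta_\delta},j(n_\delta))$ *for all* $\alpha\in\operatorname{ran}A$. Let $\alpha=A(\nu)$ and let $i<j(\mu)$ be at least this maximum. We must show $j(f_\alpha)(i)\le F(i)$. Suppose $F(i)<j(f_\alpha)(i)=f^*_{j(A)(j(\nu))}(i)$. Then $h(i)$ is defined and $h(i)\le j(\nu)$, so $h(i)\in C_\theta$ and hence $h(i)<j(\nu_0)$. As $i\ge j(n_\delta)$, the image of (2) under $j$ gives
$$F(i)<f^*_{j(A)(h(i))}(i)<f^*_{j(A)(j(\nu_0))}(i)=j(f_{\zeta_\delta})(i)\le F(i),$$
where the last inequality holds because $i\ge i_{\zeta_\delta}$. This is a contradiction.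

*Conclusion.* The map $\delta\mapsto\zeta_\delta$ is regressive on the stationary set $G$. By Fodor's theorem it is constant on a stationary subset, and since $\mu<\lambda^+$ the value $n_\delta$ is constant on a further stationary subset. Let $\zeta,n$ be the constant values. Each such $\delta$ is a limit of $\operatorname{ran}A^\delta$, so $i_\alpha\le i^*:=\max(i_\zeta,j(n))$ for unboundedly many $\alpha<\lambda^+$. Let $i=\max(i^*,i_0)$, which is nonstandard, and $y=F(i)<\lambda^*_i$. Then $j(f_\alpha)(i)\le y$ for unboundedly many $\alpha$, contradicting Step 1. This proves Step 3.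

## 9. An internal function $b$ above all standard values

**Step 4.** *Construction of $E_k$ and $b$.* This step packs the covering sets of Step 3 into one internal sequence, and extracts a function $b$ that cannot be captured by $\lambda$ many functions.

For $m<\mu$ apply Step 3 with $\theta=\lambda_m$, and Lemma 2(c), to get $e_m:X\to[\lambda_m]^{\le\mu}$ with $j(\beta)\in[e_m]$ for all $\beta<\lambda_m$. The extension principle applied to $\langle[e_m]:m<\mu\rangle$ gives an internal sequence $\langle E_k:k<j(\mu)\rangle$ with
$$E_k\subseteq\lambda^*_k,\quad|E_k|\le j(\mu)\ \ (k<j(\mu)),\qquad E_{j(m)}\supseteq j[\lambda_m]\ \ (m<\mu).\tag{3}$$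
Let $b(k)=\sup\{y+1:y\in E_k\}$. Then $b$ is internal, and $b(k)<\lambda^*_k$ since $\lambda^*_k>j(\mu)$ is regular in $M$. Moreover
$$b(j(m))>j(\beta)\quad\text{for all }m<\mu,\ \beta<\lambda_m.\tag{4}$$

**Lemma 3.** Let $T$ be a set of functions $s$ with $\operatorname{dom}s\subseteq\mu$ and $s(k)<\lambda_k$ for $k\in\operatorname{dom}s$, and let $|T|\le\lambda$. Let $t\in j(T)$, let $K\subseteq\operatorname{dom}t$ be internal, and suppose $b(k)\le t(k)$ for all $k\in K$. Then $\{m<\mu:j(m)\in K\}$ is bounded in $\mu$.

**Proof.** By (N) and Lemma 2(b), $t\in j(T')$ for some $T'\subseteq T$ with $|T'|<\lambda$. For $m$ with $\lambda_m>|T'|$ let $H'(m)=\sup\{s(m):s\in T',\ m\in\operatorname{dom}s\}$; it is $<\lambda_m$ by regularity. If $\lambda_m>|T'|$ and $j(m)\in K$, then $b(j(m))\le t(j(m))\le j(H'(m))$ by Łoś, contradicting (4) for $\beta=H'(m)$. So $j(m)\in K$ only if $\lambda_m\le|T'|$, and these $m$ are bounded in $\mu$. $\square$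

**Lemma 4.** $U$ is not $(\omega,\mu)$-regular.

**Proof.** Otherwise, by Lemma 2(c), let $P\subseteq j(\mu)$ be $M$-finite with $P\supseteq j[\mu]$. Let $T$ be the set of finite functions $s$ with $\operatorname{dom}s\subseteq\mu$ and $s(k)<\lambda_k$ for $k\in\operatorname{dom}s$. Then $|T|=\lambda$ and $t=b\restriction P$ is in $j(T)$. Lemma 3 with $K=P$ says that $\{m<\mu:j(m)\in P\}=\mu$ is bounded in $\mu$, a contradiction. $\square$

*Two cases that end here.* Suppose $|\prod_{k<i}\lambda_k|\le\lambda$ for every $i<\mu$. Then $T=\bigcup_{i<\mu}\prod_{k<i}\lambda_k$ has size $\le\lambda$, and $t=b\restriction i_0\in j(T)$. Since $i_0$ is nonstandard, $K=i_0$ contains $j(m)$ for all $m<\mu$, so Lemma 3 is contradicted and the proof is over. This covers $\mu=\omega$, where the products are finite, so already $\lambda=\aleph_\omega$. It also covers strong limit $\lambda$, because $|\prod_{k<i}\lambda_k|\le\lambda_i^{|i|}\le2^{\lambda_i\cdot|i|}<\lambda$. In general, however, there may be more than $\lambda$ functions in $\prod_{k<i}\lambda_k$, and Lemma 3 says nothing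 about $b\restriction i_0$.

The remedy is to work on $i_0$ modulo an ideal $J^*$. We want every set in $J^*$ to be handled by only $\lambda$ many functions, so that Lemma 3 applies to it and it contains $j(m)$ for boundedly many $m$ only. (The ideal of bounded subsets of $j(\mu)$ is useless here: its member $i_0$ contains every $j(m)$.) We also want families of $\lambda$ functions to have upper bounds modulo the ideal, so that there is an increasing sequence $\langle g_\xi\rangle$ of length $j(\lambda^+)$ modulo $J^*$. The pcf ideal $J_{<\lambda^+}$ does both. We then round the functions $g_\xi$ up to values in the small sets $E_k$, and show that this rounding is stable modulo $J^*$ from some point on. That last argument takes place inside $M$, so first we make $C_{\lambda^+}$ internal.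

## 10. The supremum of $C_{\lambda^+}$

**Step 5.** *There is an $M$-ordinal $\gamma$ with $\{\xi:\xi<\gamma\}=C_{\lambda^+}$, and $\operatorname{cf}^M(\gamma)>j(\mu^{+3})$.*

This step contrasts with the example after Definition 5: the failure of $(\omega,\mu)$-regularity prevents an endless descent toward $C_{\lambda^+}$ from above.

*The cofinality, given $\gamma$.* Clearly $\gamma>0$. If $\gamma=\xi+1$, then $\xi<j(\beta)$ for some $\beta<\lambda^+$, so $\gamma\le j(\beta)<j(\beta+1)$ and $\gamma\in C_{\lambda^+}$, that is, $\gamma<\gamma$, which is impossible. So $\gamma$ is a limit ordinal of $M$. Suppose $E\subseteq\gamma$ is internal and cofinal, of size $\le j(\mu^{+3})<j(\mu^{+4})$. For $\beta<\lambda^+$ we have $j(\beta)<\gamma$, so $E$ has an element $\ge j(\beta)$. Thus $E$ is unbounded in $C_{\lambda^+}$. Since $\mu^{+4}\le\lambda_0<\lambda$, this contradicts Step 2 with $\kappa=\mu^{+4}$.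

*Existence.* Suppose there is no such $\gamma$. In $V$ fix surjections $s_\beta:\lambda\to\beta$ for $0<\beta<\lambda^+$. For internal $Y\subseteq j(\lambda)$ let $Q(Y)$ be, in $M$, the closure of $\{p_0\}$ under the operations $\xi\mapsto j(s)_\xi(y)$ for $\xi>0$, $y\in Y$. These operations decrease $\xi$, so $Q(Y)\subseteq p_0+1$. Also $Q$ is monotone in $Y$, and $|Q(Y)|\le|Y|+\aleph_0$, since the closure is reached in $\omega$ stages (in $M$).

We choose $r_\nu:X\to\lambda$ by recursion on $\nu<\mu$. Given $r_\iota$ for $\iota<\nu$, let $Y_\nu=[x\mapsto\{r_\iota(x):\iota<\nu\}]$. Then $|Y_\nu|\le j(\mu)$, hence $|Q(Y_\nu)|\le j(\mu)<j(\mu^+)$. By Step 2 there is $\alpha_\nu<\lambda^+$ such that all elements of $Q(Y_\nu)\cap C_{\lambda^+}$ are $<j(\alpha_\nu)$. Let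
$$\xi_\nu=\min\{\xi\in Q(Y_\nu):\xi\ge j(\alpha_\nu)\},$$
which exists since $p_0\in Q(Y_\nu)$. By the choice of $\alpha_\nu$, $\xi_\nu\notin C_{\lambda^+}$. As $C_{\lambda^+}$ is an initial segment of the $M$-ordinals, $C_{\lambda^+}\subseteq\{\xi:\xi<\xi_\nu\}$, and by our assumption the two differ. So there is $\xi'_\nu<\xi_\nu$ with $\xi'_\nu\notin C_{\lambda^+}$. In $M$, $j(s)_{\xi_\nu}$ maps $j(\lambda)$ onto $\xi_\nu$, so we can choose $r_\nu:X\to\lambda$ with $j(s)_{\xi_\nu}([r_\nu])=\xi'_\nu$.

Now make the construction internal. Let $y=[x\mapsto\langle r_\nu(x):\nu<\mu\rangle]$ and, for $\nu<j(\mu)$, $Y(\nu)=\{y(\iota):\iota<\nu\}$. By Łoś, $Y(j(\nu))=Y_\nu$ for $\nu<\mu$. Let $\alpha^*=\sup_{\nu<\mu}\alpha_\nu<\lambda^+$, and for $\nu<j(\mu)$ let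
$$o(\nu)=\min\{\xi\in Q(Y(\nu)):\xi\ge j(\alpha^*)\},$$
which exists since $p_0>j(\alpha^*)$. The function $o$ is internal and nonincreasing, because $Q$ is monotone. So $P=\{\nu<j(\mu):o(\nu+1)<o(\nu)\}$ is $M$-finite: an infinite subset of $P$ in $M$ would give, in $M$, an infinite descending sequence of ordinals.

Let $\nu<\mu$. An element of $Q(Y_\nu)$ is either in $C_{\lambda^+}$, and then it is $<j(\alpha_\nu)\le j(\alpha^*)$, or outside $C_{\lambda^+}$, and then it is $\ge j(\alpha^*)$. So $o(j(\nu))$ and $\xi_\nu$ are both the least element of $Q(Y_\nu)$ outside $C_{\lambda^+}$, and $o(j(\nu))=\xi_\nu$. Moreover $\xi_\nu\in Q(Y_\nu)\subseteq Q(Y_{\nu+1})$ and $[r_\nu]\in Y_{\nu+1}$, so $\xi'_\nu\in Q(Y_{\nu+1})$. As $\xi'_\nu\notin C_{\lambda^+}$, $\xi'_\nu\ge j(\alpha^*)$. Hence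
$$o(j(\nu)+1)\le\xi'_\nu<\xi_\nu=o(j(\nu)),$$
and $j(\nu)\in P$. So the $M$-finite set $P$ contains $j[\mu]$, and by Lemma 2(c) $U$ is $(\omega,\mu)$-regular, contradicting Lemma 4. This proves Step 5.

## 11. The pcf ideals on initial segments

**Definition 7 (pcf).** Let $a$ be a set of regular cardinals. For an ultrafilter $D$ on $a$, $\prod a/D$ is a linear order without a largest element, so its cofinality is a regular cardinal. Let $\operatorname{pcf}(a)=\{\operatorname{cf}(\prod a/D):D\text{ an ultrafilter on }a\}$. For a cardinal $\chi$, $J_{<\chi}[a]$ is the ideal of all $d\subseteq a$ such that $\operatorname{cf}(\prod a/D)<\chi$ for every ultrafilter $D$ on $a$ with $d\in D$. It may be improper, that is, contain $a$.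

For an ideal $J$ on $a$, an upper bound of a family *modulo* $J$ is a function $g$ with $\{k:f(k)>g(k)\}\in J$ for each $f$ in the family.

Example. Let $a=\{\aleph_1,\aleph_2\}$. All ultrafilters on $a$ are principal, so $\operatorname{pcf}(a)=\{\aleph_1,\aleph_2\}$. We get $J_{<\aleph_1}[a]=\{\emptyset\}$ and $J_{<\aleph_2}[a]=\{\emptyset,\{\aleph_1\}\}$, while $J_{<\aleph_3}[a]$ is improper. In the notation of (F3) below we can take $B_{\aleph_1}=\{\aleph_1\}$ and $B_{\aleph_2}=\{\aleph_2\}$. The cofinality of $\omega_1\times\omega_2$ under everywhere domination is $\aleph_2=\max\operatorname{pcf}(a)$.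

We use three facts from the sources named in Section 6. Let $a$ be a set of regular cardinals with $|a|<\min a$.

* **(F2)** For every cardinal $\chi$, every family of fewer than $\chi$ functions in $\prod a$ has an upper bound in $\prod a$ modulo $J_{<\chi}[a]$.
* **(F3)** For $\chi\in\operatorname{pcf}(a)$ there is $B_\chi=B_\chi[a]\subseteq a$ such that $J_{<\chi^+}[a]$ is the ideal generated by $J_{<\chi}[a]\cup\{B_\chi\}$; and $\max\operatorname{pcf}(B_\chi)=\chi$.
* **(F4)** If $a\ne\emptyset$, then $\operatorname{cf}(\prod a,\le\text{ everywhere})=\max\operatorname{pcf}(a)$.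

They have the following consequence.

**(F6)** For such $a$ and every cardinal $\chi$, every $d\in J_{<\chi}[a]$ is covered by finitely many sets $B_{\chi'}$ with $\chi'\in\operatorname{pcf}(a)\cap\chi$.

**Proof of (F6).** If not, then $d$ together with the complements of the $B_{\chi'}$, $\chi'\in\operatorname{pcf}(a)\cap\chi$, has the finite intersection property. So there is an ultrafilter $D$ on $a$ containing $d$ and no such $B_{\chi'}$. Let $\chi'=\operatorname{cf}(\prod a/D)$. Then $\chi'\in\operatorname{pcf}(a)$, and $\chi'<\chi$ as $d\in D$. If $D\cap J_{<\chi'^+}[a]=\emptyset$, then by (F2) every family of at most $\chi'$ functions has an upper bound modulo $J_{<\chi'^+}[a]$, hence modulo $D$. This is impossible for a family of size $\chi'$ cofinal in $\prod a/D$, which has no largest element. So some element of $D$ is in $J_{<\chi'^+}[a]$, and by (F3) it is covered by $c\cup B_{\chi'}$ with $c\in J_{<\chi'}[a]$. As $B_{\chi'}\notin D$, we get $c\in D$, so $\operatorname{cf}(\prod a/D)<\chi'$, a contradiction. $\square$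

**Step 6.** *Construction in $V$ of ideals $J_i$, families $\mathcal H_i$ and sequences $g^i$, for $i<\mu$.* This step produces the ideal and the increasing sequence promised at the end of Section 9.

For $i<\mu$ let $a_i=\{\lambda_k:k<i\}$; for $i>0$, $|a_i|<\mu<\min a_i$, and for $i=0$ everything below is trivial. Let $J_i$ be the (possibly improper) ideal on $i$ that corresponds to $J_{<\lambda^+}[a_i]$ via $k\mapsto\lambda_k$.

*The families $\mathcal H_i$.* If $\chi\in\operatorname{pcf}(a_i)\cap\lambda^+$, then $\chi<\lambda$, since $\chi$ is regular and $\lambda$ is singular. By (F3) and (F4) for $B_\chi[a_i]$, there is a family $\mathcal H_{i,\chi}$ of $\chi$ functions cofinal in $\prod B_\chi[a_i]$ under everywhere domination. View these as functions with domain a subset of $i$, and extend them by $0$ to all of $i$. Let $\mathcal H_i$ consist of all finite pointwise maxima of members of $\bigcup_\chi\mathcal H_{i,\chi}$ so extended, together with the zero function on $i$. There are at most $\lambda$ many $\chi<\lambda$, and each contributes fewer than $\lambda$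 functions, so $|\mathcal H_i|\le\lambda$. Moreover:
$$\text{for }d\in J_i\text{ and }u\in\textstyle\prod_{k<i}\lambda_k\text{ there is }H\in\mathcal H_i\text{ with }u(k)\le H(k)\text{ for all }k\in d.\tag{5}$$
Indeed, by (F6) with $\chi=\lambda^+$, $d$ is covered by (the sets corresponding to) finitely many $B_{\chi'}[a_i]$ with $\chi'\in\operatorname{pcf}(a_i)\cap\lambda^+$. On each of them $u$ is dominated by a member of $\mathcal H_{i,\chi'}$; take the maximum of these members.

*The sequences $g^i$.* For each $\alpha<\lambda^+$ with $\operatorname{cf}\alpha=\mu^{+3}$ fix a club $e_\alpha\subseteq\alpha$ of order type $\mu^{+3}$. For each $i<\mu$ we choose, by recursion on $\alpha<\lambda^+$, functions $g^i_\alpha\in\prod_{k<i}\lambda_k$ with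

* (g1) $\alpha<\beta\Rightarrow\{k<i:g^i_\alpha(k)\ge g^i_\beta(k)\}\in J_i$;
* (g2) $g^i_{\alpha+1}(k)\ge f_\alpha(k)$ for all $k<i$;
* (g3) if $\operatorname{cf}\alpha=\mu^{+3}$, then $g^i_\varepsilon(k)\le g^i_\alpha(k)$ for all $\varepsilon\in e_\alpha$ and $k<i$.

Let $g^i_0=0$. At successors let $g^i_{\alpha+1}=\max(g^i_\alpha+1,\,f_\alpha\restriction i)$. This is everywhere above $g^i_\alpha$, so (g1) is preserved, and (g2) holds. At a limit $\alpha$ there are at most $\lambda$ previous functions. By (F2) with $\chi=\lambda^+$ they have an upper bound $u$ modulo $J_i$, and we start with $u+1$. If $\operatorname{cf}\alpha=\mu^{+3}$, we take the maximum of $u+1$ with $k\mapsto\sup_{\varepsilon\in e_\alpha}g^i_\varepsilon(k)$, which is $<\lambda_k$ because $\lambda_k>\mu^{+3}$ is regular. For $\beta<\alpha$, $g^i_\beta(k)\ge g^i_\alpha(k)$ implies $g^i_\beta(k)>u(k)$, so (g1) holds; (g3) is clear.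

*Passing to $M$.* Let $J^*=j(\langle J_i:i<\mu\rangle)_{i_0}$, an ideal on $i_0$ in $M$. For $\xi<j(\lambda^+)$ let $g_\xi$ be the $\xi$-th member of the $i_0$-th sequence of $j(\langle\langle g^i_\alpha:\alpha<\lambda^+\rangle:i<\mu\rangle)$; it is a function on $i_0$. "Mod $J^*$" means off a set in $J^*$. By Łoś, the $g_\xi$ satisfy in $M$ the analogues of (g1)–(g3).

**Claim A.** If $K\in J^*$, then $\{m<\mu:j(m)\in K\}$ is bounded in $\mu$.

**Proof.** Apply (5) in $M$ to $d=K$ and $u=b\restriction i_0$: there is $H\in j(\langle\mathcal H_i\rangle)_{i_0}$ with $b(k)\le H(k)$ for all $k\in K$. Let $T=\bigcup_{i<\mu}\mathcal H_i$. Then $|T|\le\lambda$ and $H\in j(T)$. Lemma 3 with $t=H$ gives the claim. $\square$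

## 12. Rounding up into the sets $E_k$, and club guessing

The last tool is club guessing, found in the same sources.

**(F5)** If $\kappa$ is regular uncountable, there are clubs $C_\alpha\subseteq\alpha$ of order type $\kappa$, for $\alpha\in S^{\kappa^{++}}_\kappa=\{\alpha<\kappa^{++}:\operatorname{cf}\alpha=\kappa\}$, such that every club $D\subseteq\kappa^{++}$ contains some $C_\alpha$ as a subset.

Example. For $\kappa=\omega_1$ we get sets $C_\alpha$ of order type $\omega_1$, one for each $\alpha<\omega_3$ of cofinality $\omega_1$. Applied to the club $D$ of limit ordinals below $\omega_3$, the fact says that some $C_\alpha$ consists of limit ordinals only. The sets $C_\alpha$ are fixed before $D$ is known, and this is how we use them: we refer to the $C_\alpha$ during a construction of length $\kappa^{++}$, and learn only at the end which one was the right one.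

**Step 7.** *Rounding.* This step replaces $g_\xi$ by a function with few possible values in each coordinate, and shows that from some $\xi<\gamma$ on the rounded functions bound all $g_\eta$ with $\eta<\gamma$.

For $\xi<j(\lambda^+)$ and $k<i_0$ let $t_\xi(k)$ be the least element of $E_k$ that is $\ge g_\xi(k)$, or $\lambda^*_k$ if there is none. Then
$$g_\xi(k)\le t_\xi(k)\in E_k\cup\{\lambda^*_k\},\qquad g_\xi(k)\le g_\eta(k)\Rightarrow t_\xi(k)\le t_\eta(k).\tag{6}$$

**Claim B.** There is $\xi<\gamma$ such that $\{k<i_0:g_\eta(k)>t_\xi(k)\}\in J^*$ for all $\eta<\gamma$.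

**Proof.** Work in $M$; all objects involved, including $\gamma$, are internal. Note $\gamma\le p_0<j(\lambda^+)$ because $p_0\notin C_{\lambda^+}$, so $g_\eta$ is defined for $\eta<\gamma$. Let $\kappa=j(\mu^+)$ and $\kappa^*=\kappa^{++}=j(\mu^{+3})$. By Step 5, $\kappa^*<\operatorname{cf}(\gamma)$. Let $\langle C_\alpha:\alpha\in S^{\kappa^*}_\kappa\rangle$ be as in (F5). Assume that the claim fails.

*The construction.* We define a continuous increasing $\langle\xi(i):i<\kappa^*\rangle$ below $\gamma$ and ordinals $u_i<\gamma$. The idea is that $u_i$ should bound whatever can be bounded among the suprema formed so far, and $\xi(i+1)$ should witness that the claim fails for $u_i$. Put $\xi(0)=0$ and take suprema at limits; these are $<\gamma$ as $\operatorname{cf}(\gamma)>\kappa^*$. Given $\xi(l)$ for $l\le i$, for each $\alpha\in S^{\kappa^*}_\kappa$ let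
$$h_{\alpha,i}(k)=\sup\{g_{\xi(l)}(k):l\in C_\alpha\cap(i+1)\}\qquad(k<i_0).$$
If some $\eta<\gamma$ satisfies $\{k:h_{\alpha,i}(k)>g_\eta(k)\}\in J^*$, let $\eta_{\alpha,i}$ be the least such $\eta$. Let $u_i<\gamma$ be the least ordinal larger than $\xi(i)$ and all the $\eta_{\alpha,i}$ that are defined; there are at most $\kappa^*<\operatorname{cf}(\gamma)$ of them, so $u_i$ exists. As the claim fails for $u_i$, let $\xi(i+1)$ be the least $\eta<\gamma$ with $\{k:g_\eta(k)>t_{u_i}(k)\}\notin J^*$. Then $\xi(i+1)>u_i>\xi(i)$, because for $\eta\le u_i$ we have $g_\eta\le g_{u_i}\le t_{u_i}$ mod $J^*$ by (g1).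

*Guessing.* Let $\delta=\sup_{i<\kappa^*}\xi(i)$. Then $\delta<\gamma$ and $\operatorname{cf}\delta=\kappa^*=j(\mu^{+3})$. By (g3) there is a club $e\subseteq\delta$ with $g_\varepsilon\le g_\delta$ everywhere for all $\varepsilon\in e$. Since $i\mapsto\xi(i)$ is strictly increasing, continuous and cofinal in $\delta$, its range is club in $\delta$, and as $\operatorname{cf}\delta>\omega$ it meets $e$ in a club of $\delta$. Hence $D=\{i<\kappa^*:\xi(i)\in e\}$ is club in $\kappa^*$. Choose $\alpha$ with $C_\alpha\subseteq D$.

Let $i\in C_\alpha$. For $l\in C_\alpha\cap(i+1)$ we have $\xi(l)\in e$, so $h_{\alpha,i}\le g_\delta$ everywhere. Thus $\delta$ is one of the ordinals $\eta$ considered above, and $\eta_{\alpha,i}$ is defined. Since $u_i>\eta_{\alpha,i}$, (g1) gives $h_{\alpha,i}\le g_{u_i}$ mod $J^*$. Let $i^+=\min(C_\alpha\setminus(i+1))$ and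
$$Z_i=\{k:h_{\alpha,i}(k)>g_{u_i}(k)\}\cup\{k:g_{\xi(i+1)}(k)>g_{\xi(i^+)}(k)\}.$$
Then $Z_i\in J^*$: the first set was just discussed, and for the second use $\xi(i+1)\le\xi(i^+)$ and (g1). If $i<i'$ are in $C_\alpha$ and $k\notin Z_i\cup Z_{i'}$, then, as $i^+\in C_\alpha\cap(i'+1)$,
$$g_{\xi(i+1)}(k)\le g_{\xi(i^+)}(k)\le h_{\alpha,i'}(k)\le g_{u_{i'}}(k).\tag{7}$$

*Too many rounded values.* For $i\in C_\alpha$ choose
$$k_i\in\{k:g_{\xi(i+1)}(k)>t_{u_i}(k)\}\setminus Z_i,$$
which is possible because the first set is not in $J^*$ and $Z_i$ is. As $|i_0|<j(\mu)<\kappa$ and $C_\alpha$ has order type $\kappa$, which is regular, there are $k^*$ and $I\subseteq C_\alpha$ with $|I|=\kappa$ and $k_i=k^*$ for all $i\in I$. For $i<i'$ in $I$ we have $k^*\notin Z_i\cup Z_{i'}$, so (7) gives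
$$t_{u_i}(k^*)<g_{\xi(i+1)}(k^*)\le g_{u_{i'}}(k^*)\le t_{u_{i'}}(k^*).$$
So the values $t_{u_i}(k^*)$, $i\in I$, are distinct elements of $E_{k^*}\cup\{\lambda^*_{k^*}\}$. There are $\kappa=j(\mu^+)$ of them, contradicting $|E_{k^*}|\le j(\mu)$. $\square$

## 13. The collision on the coordinates $j(m)$

**Step 8.** *(N) is contradictory.* This step compares Claims A and B on the standard coordinates. There, by (3), every standard value lies in the set $E_{j(m)}$, so rounding up a function cannot exceed a standard bound.

First we make $\xi$ standard. If $\xi$ is as in Claim B and $\xi\le\xi'<\gamma$, then $\xi'$ is also as in Claim B. Indeed $g_\xi\le g_{\xi'}$ mod $J^*$ by (g1), so $t_\xi\le t_{\xi'}$ mod $J^*$ by (6), and $\{k:g_\eta(k)>t_{\xi'}(k)\}\subseteq\{k:g_\eta(k)>t_\xi(k)\}\cup\{k:t_\xi(k)>t_{\xi'}(k)\}$. As $\{\xi:\xi<\gamma\}=C_{\lambda^+}$, there is $\alpha_0<\lambda^+$ with $\xi<j(\alpha_0)<\gamma$. So we may take $\xi=j(\alpha_0)$.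

For $m<\mu$ let $G(m)=\sup\{g^i_{\alpha_0}(m):m<i<\mu\}$. Since $\lambda_m$ is regular and $\mu<\lambda_m$, $G(m)<\lambda_m$. As $j(m)<i_0$, Łoś's theorem gives $g_{j(\alpha_0)}(j(m))\le j(G(m))$. By (3), $j(G(m))\in E_{j(m)}$. Hence
$$t_{j(\alpha_0)}(j(m))\le j(G(m))\qquad(m<\mu).\tag{8}$$

Since $G\in\prod_k\lambda_k$, there are $\alpha_1<\lambda^+$ and $m_1<\mu$ with $G(m)<f_{\alpha_1}(m)$ for all $m\ge m_1$. By (g2) in $M$ and (8), for $m_1\le m<\mu$,
$$g_{j(\alpha_1+1)}(j(m))\ \ge\ j(f_{\alpha_1}(m))\ >\ j(G(m))\ \ge\ t_{j(\alpha_0)}(j(m)).$$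
So the set $K=\{k<i_0:g_{j(\alpha_1+1)}(k)>t_{j(\alpha_0)}(k)\}$ contains $j(m)$ for all $m\in[m_1,\mu)$. But $j(\alpha_1+1)<\gamma$, so $K\in J^*$ by Claim B. This contradicts Claim A.

Hence (N) is false, and $U$ is $\lambda$-decomposable. This proves "if" in part 2, and with it Theorem 1. $\blacksquare$
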